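\title{Completely mitotic r.e.\ degrees with prescribed double jump}

\begin{abstract}
An r.e.\ set is mitotic if it is the disjoint union of two r.e.\ sets of its own Turing degree, and a nonzero r.e.\ degree is completely mitotic if all of its r.e.\ sets are mitotic. We show that for every $\Sigma_3$ set $C\ge_T 0''$ there is an r.e.\ set $A$, not high, such that $A''\equiv_T C$ and every r.e.\ set Turing equivalent to $A$ is mitotic. Consequently there are completely mitotic degrees in $\mathbf H_{n+1}-\mathbf H_n$ for every $n\ge 1$, in $\mathbf L_{n+1}-\mathbf L_n$ for every $n\ge 2$, and among the intermediate degrees.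
\end{abstract}

\section{Introduction}

A recursively enumerable (r.e.) set $A$ is \emph{mitotic} if there are disjoint r.e.\ sets $A_1,A_2$ with $A_1\cup A_2=A$ and $A_1\equiv_T A_2\equiv_T A$: the set splits into two parts, each of which carries all of its information. A recursive set $A$ is mitotic, through $A_1=A$ and $A_2=\emptyset$. For every r.e.\ set $A$, the set $A\oplus A=\{2x,2x+1:x\in A\}$ is mitotic, being the union of its even and its odd part; so every r.e.\ degree contains a mitotic set. The question about a degree is therefore whether it contains anything else. A nonzero r.e.\ degree is \emph{completely mitotic} if every r.e.\ set in it is mitotic. (The degree $\mathbf 0$ is excluded because it has the property trivially.)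

The jump classes measure how close an r.e.\ degree is to $\mathbf 0$ or to $\mathbf 0'$. For $n\ge1$, an r.e.\ degree $\mathbf a$ is \emph{high$_n$} if $\mathbf a^{(n)}=\mathbf 0^{(n+1)}$ and \emph{low$_n$} if $\mathbf a^{(n)}=\mathbf 0^{(n)}$; the classes of these degrees are $\mathbf H_n$ and $\mathbf L_n$, and \emph{high} and \emph{low} mean high$_1$ and low$_1$. Taking one more jump shows $\mathbf H_n\subseteq\mathbf H_{n+1}$ and $\mathbf L_n\subseteq\mathbf L_{n+1}$. An r.e.\ degree is \emph{intermediate} if it lies in no $\mathbf H_n$ and in no $\mathbf L_n$; the class of these is $\mathbf{Int}$.

There are completely mitotic degrees that are high, that are low, and that are low$_2$ but not low (Cohen--Ladner). On the other hand, Ladner showed that there is a non-mitotic complete r.e.\ set, so $\mathbf 0'$ is not completely mitotic. The paper \cite{CM} asks whether there are completely mitotic degrees in $\mathbf H_{n+1}-\mathbf H_n$, in $\mathbf L_{n+1}-\mathbf L_n$ and in $\mathbf{Int}$.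

By a theorem of Ladner (Theorem~\ref{thm:ladner} below), an r.e.\ set $W$ is mitotic if and only if one procedure computes each bit $W(x)$ from the remaining bits of $W$. To make the degree of $A$ completely mitotic we must force this redundancy on sets $W\equiv_TA$ that we do not build. We shall see in Section~\ref{sec:two} that this can be done by a rule about \emph{timing}: a number enters $A$ only after certain larger numbers have entered and the reductions between $A$ and $W$ have had time to recover. Such a rule delays each enumeration finitely, while the higher jumps of $A$ record which events happen infinitely often. One would therefore guess that complete mitoticity leaves the higher jumps free, and this is the case.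

\begin{theorem}\label{thm:main}
Let $C$ be a $\Sigma_3$ set with $C\ge_T0''$. There is an r.e.\ set $A$ such that
\begin{enumerate}
\item[(i)] every r.e.\ set $W\equiv_TA$ is mitotic;
\item[(ii)] $A''\equiv_TC$;
\item[(iii)] $A$ is not high, that is, $A'\not\ge_T0''$.
\end{enumerate}
\end{theorem}

If $C>_T0''$, then $A$ is not recursive by (ii), so the degree of $A$ is completely mitotic; if $C\equiv_T0''$, the theorem is witnessed by $A=\emptyset$. The hypotheses describe exactly the possible double jumps: for r.e.\ $B$ we have $B''\ge_T0''$, and $B''$ is $\Sigma_2^B$, hence $\Sigma_2^{0'}=\Sigma_3$. Part (iii) adds to (ii) only when $C\equiv_T0'''$, since $A'\ge_T0''$ implies $A''\ge_T0'''$.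

\begin{corollary}\label{cor:classes}
There are completely mitotic r.e.\ degrees in $\mathbf H_{n+1}-\mathbf H_n$ for every $n\ge1$, in $\mathbf L_{n+1}-\mathbf L_n$ for every $n\ge2$, and in $\mathbf{Int}$.
\end{corollary}

\begin{proof}
For $\mathbf H_2-\mathbf H_1$ take $C=0'''$. The set $A$ of Theorem~\ref{thm:main} has $A''\equiv_T0'''$ and $A'\not\ge_T0''$, so its degree is in $\mathbf H_2-\mathbf H_1$, and it is completely mitotic because $C>_T0''$.

Now let $\mathbf K$ be one of the classes $\mathbf H_{n+1}-\mathbf H_n$ $(n\ge2)$, $\mathbf L_{n+1}-\mathbf L_n$ $(n\ge2)$, $\mathbf{Int}$. By results of Sacks, Lachlan and Martin (see \cite[Ch.~VIII]{Soare}), $\mathbf K$ is nonempty. Let $B$ be r.e.\ with degree in $\mathbf K$ and put $C=B''$, a $\Sigma_3$ set with $C\ge_T0''$. The degree of $B$ is not low$_2$: in the first case a low$_2$ degree $\mathbf b$ has $\mathbf b^{(n+1)}=\mathbf 0^{(n+1)}\ne\mathbf 0^{(n+2)}$, in the second case $\mathbf L_2\subseteq\mathbf L_n$, and in the third case this is part of the definition. So $C>_T0''$, and the set $A$ of Theorem~\ref{thm:main} has completely mitotic degree. From $A''\equiv_TB''$ we get $A^{(m)}\equiv_TB^{(m)}$ for all $m\ge2$. Membership in $\mathbf K$ depends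 only on the jumps of order at least $2$; for $\mathbf{Int}$ this holds because $\mathbf H_1\subseteq\mathbf H_2$ and $\mathbf L_1\subseteq\mathbf L_2$. Hence the degree of $A$ lies in $\mathbf K$.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:main} by a priority construction on a tree whose true path is recursive in $0''$. Section~\ref{sec:two} explains the timing rule, Section~\ref{sec:req} the control of the double jump and its conflicts with the timing rule. The tree and the construction are given in Sections~\ref{sec:tree} and~\ref{sec:constr}, and the verification occupies Sections~\ref{sec:order}--\ref{sec:jump}.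

\section{Background and conventions}\label{sec:pre}

Sets are identified with their characteristic functions, and $X\upharpoonright n$ is the restriction of $X$ to the numbers below $n$. A set $W$ is \emph{autoreducible} if there is a Turing functional $\Gamma$ with $W(x)=\Gamma^{W-\{x\}}(x)$ for all $x$. For example, $A\oplus A$ is autoreducible: to decide $2x$ ask about $2x+1$, and conversely. A function $g$ \emph{dominates} $h$ if $g(x)\ge h(x)$ for all but finitely many $x$. We use two theorems.

\begin{theorem}[Ladner \cite{Ladner}]\label{thm:ladner}
An r.e.\ set is mitotic if and only if it is autoreducible.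
\end{theorem}

\begin{theorem}[Martin \cite{Martin}]\label{thm:martin}
$X'\ge_T0''$ if and only if some function recursive in $X$ dominates all total recursive functions.
\end{theorem}

Let $\Phi_0,\Phi_1,\dots$ list all Turing functionals, and let $(W_e,\Delta_e,\Psi_e)$, $e\in\omega$, list all triples of an r.e.\ set and two Turing functionals. We also use three textbook facts about the arithmetical hierarchy. The set $0''$ decides $\Pi_2$ questions. The set $\{k:\Phi_k^X\text{ is total}\}$ is $\Pi_2^X$-complete, so it is Turing equivalent to $X''$. The set of indices of infinite r.e.\ sets is $\Pi_2$-complete; writing $i\in C$ as $\exists n\,Q(i,n)$ with $Q$ in $\Pi_2$, we obtain uniformly r.e.\ sets $V(i,n)$ with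
\begin{equation}\label{eq:C}
i\in C\iff \exists n\ \bigl(V(i,n)\text{ is infinite}\bigr).
\end{equation}
This is the only use of the hypothesis that $C$ is $\Sigma_3$. We fix these sets and finite approximations $V_s(i,n)$ and $W_{e,s}$.

We build $A$ in stages; $A_s$ is the set of numbers enumerated before stage $s$. The \emph{use} of a convergent computation is $1$ plus the largest number queried (and $0$ if nothing is queried). The computations of $\Phi_k,\Delta_e,\Psi_e$ that exist at stage $s$, marked $[s]$, have use, argument and value at most $s$, and a computation that exists at stage $s$ exists with the same use and value at later stages as long as the oracle does not change below its use. The number $s$ and all numbers used in any way at stage $s$ count as \emph{mentioned} at stage $s$. A number is \emph{fresh} if it is larger than all numbers mentioned so far; in particular a fresh number chosen at stage $s$ is larger than $s$.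

\section{Two changes in $W$}\label{sec:two}

By Theorem~\ref{thm:ladner}, part (i) of Theorem~\ref{thm:main} follows from the requirements
\[
R_e:\quad\text{if }\Delta_e^A=W_e\text{ and }\Psi_e^{W_e}=A\text{, then }W_e\text{ is autoreducible.}
\]
We first measure how far the two reductions appear to be correct. If $\Psi_e^{W_{e,s}}(z')[s]$ converges for all $z'\le z$, let $\psi_e(z,s)$ be the maximum of $z+1$ and of the uses of these computations. Call $z$ \emph{$e$-correct at $s$} if $\Psi_e^{W_{e,s}}(z')[s]$ converges to $A_s(z')$ for all $z'\le z$, and $\Delta_e^{A_s}(y)[s]$ converges to $W_{e,s}(y)$ for all $y<\psi_e(z,s)$. In that case let $\theta_e(z,s)$ be the maximum of the uses of these $\Delta_e$-computations. Thus $W_{e,s}\upharpoonright\psi_e(z,s)$ determines $A_s$ up to $z$, and $A_s\upharpoonright\theta_e(z,s)$ determines $W_{e,s}\upharpoonright\psi_e(z,s)$. Let $l_e(s)$ be the largest $l\le s$ such that all $z<l$ are $e$-correct at $s$. When $e$ is fixed we drop it from the notation, and we drop the mark $[s]$ when the oracle shows the stage. The following facts are immediate from the definitions and conventions.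
\begin{enumerate}
\item[(L1)] For $z<l(s)$, the numbers $\psi(z,s)$ and $\theta(z,s)$ are nondecreasing in $z$ and at most $s$.
\item[(L2)] If $y<l(s)$, then $\Psi^{W_s}(y)=A_s(y)$, and $\Delta^{A_s}(y)=W_s(y)$ because $y<\psi(y,s)$.
\item[(L3)] If $\Delta^A=W$ and $\Psi^W=A$, then $l(s)\to\infty$, and $\psi(z,s)$, $\theta(z,s)$ are eventually constant for each $z$.
\end{enumerate}

\begin{lemma}[two changes]\label{lem:two}
Let $t<t'<t''$ be stages with $l(t')>t$ and $l(t'')>t$, and let $c<h<l(t)$ with $\theta(c,t)\le h$. Suppose that $c,h\notin A_t$, that $h\in A_{t'}$ and $A_{t'}\upharpoonright h=A_t\upharpoonright h$, and that $c\in A_{t''}$. Then there are $y_1,y_2\in W_{t''}-W_t$ with $y_2<\psi(c,t)\le y_1<\psi(h,t)$.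
\end{lemma}

\begin{proof}
By (L2), $\Psi^{W_t}(h)=0$ with use at most $\psi(h,t)$, and $\Psi^{W_{t'}}(h)=1$ since $h<t<l(t')$. So some $y_1<\psi(h,t)$ lies in $W_{t'}-W_t$. Let $y<\psi(c,t)$. The computation $\Delta^{A_t}(y)=W_t(y)$ has use at most $\theta(c,t)\le h$, so it still exists at $t'$; and $y<t<l(t')$ by (L1), so $W_{t'}(y)=\Delta^{A_{t'}}(y)=W_t(y)$. Hence $y_1\ge\psi(c,t)$. Finally, $\Psi^{W_t}(c)=0$ with use at most $\psi(c,t)$ and $\Psi^{W_{t''}}(c)=1$, so some $y_2<\psi(c,t)$ lies in $W_{t''}-W_t$.
\end{proof}

\subsection*{One requirement, one number}
Assume $\Delta^A=W$ and $\Psi^W=A$. Let $x<l(t)$ and $x\notin W_t$, and put $u=\theta(x,t)$. We would like to declare $\Gamma^{W-\{x\}}(x)=0$ at stage $t$. This is correct if $A$ does not change below $u$, since then $W(x)=\Delta^A(x)=\Delta^{A_t}(x)=0$. Suppose that the construction may later wish to enumerate one number $c<u$. If it simply does so, $W$ has to change below $\psi(c,t)$, but the only change may be that $x$ itself enters $W$. The oracle $W-\{x\}$ then sees nothing, and the declaration is wrong.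

So we prepare a \emph{helper} $h\notin A_t$ with $c<h<l(t)$ and $\theta(c,t)\le h$, and we promise: from stage $t$ on, the only numbers below $\max(u,h+1)$ that can enter $A$ are $h$ and $c$; the number $c$ enters only after a stage $t'$ with $h\in A_{t'}$ and $l(t')>t$; and if $h$ enters, then $c$ eventually enters. We claim that if $W-\{x\}$ and $W_t-\{x\}$ agree below $\psi(h,t)$, then $x\notin W$. Indeed, if $h$ enters, Lemma~\ref{lem:two} gives two different numbers below $\psi(h,t)$ in $W-W_t$; one of them is not $x$, against the agreement. So neither $h$ nor $c$ enters, and $A$ does not change below $u$.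

Two features of this case govern the whole construction. The helper must lie above $\theta(c,s)$, so it is replaced when $\theta(c,s)$ grows. And the last promise cannot be dropped: if $h<u$, the first change $y_1$ may be $x$, and only the second change corrects $\Gamma$. \emph{A sequence of enumerations that has been started must be finished.}

\subsection*{Two requirements}
Let $\rho_0$ and $\rho_1$ be strategies for two requirements, with $\rho_1$ acting only at stages at which $\rho_0$ sees its length of agreement recover and nothing is waiting for that recovery. To enumerate $b$ we give it a helper $h$ for $\rho_1$; both $b$ and $h$ need helpers, $g$ and $g'$, for $\rho_0$. The order of events is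
\begin{equation}\label{eq:two}
g',\quad\text{wait for }\rho_0,\quad h,\quad\text{wait for }\rho_1,\quad g,\quad\text{wait for }\rho_0,\quad b .
\end{equation}
For $\rho_0$, each of $h$ and $b$ is preceded by its helper and a wait. For $\rho_1$, the block ``$g'$, wait, $h$'' is never half done at a stage at which $\rho_1$ acts, its least element is $h$, and Lemma~\ref{lem:two} looks only at the least number that enters; the same holds for the block ``$g$, wait, $b$''. The entry of $h$ may raise the $\theta$-value of $b$ for $\rho_0$, so $\rho_0$ may replace $g$ during the wait for $\rho_1$; the helper that counts is the one that $b$ has when its turn comes. With $m$ requirements the same recursion enumerates at most $2^m$ numbers.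

\section{Requirements for the double jump}\label{sec:req}

Parts (ii) and (iii) of Theorem~\ref{thm:main} come from two further families of requirements.
\begin{align*}
P_i:&\quad\text{build a functional }\Lambda\text{ such that }\Lambda^A\text{ is total if and only if }i\notin C;\\
M_k:&\quad\text{decide whether }\Phi^A_k\text{ is total; if it is, build a total recursive function}\\
&\quad\text{that it does not dominate.}
\end{align*}
The $P_i$ give $C\le_TA''$. The first half of $M_k$ gives $A''\le_TC$, provided that $C$ can find the decision, and the second half gives (iii) by Theorem~\ref{thm:martin}.

\emph{The strategy for $P_i$} is spread over infinitely many nodes, one for each $n$ in \eqref{eq:C}, which share one functional $\Lambda$. The node for $(i,n)$ holds an argument $a$ and a \emph{marker} $b\notin A$, and $\Lambda^A(a)$ is kept defined with use $b+1$. When $V(i,n)$ grows, the node \emph{attacks}: it enumerates $b$, by a sequence such as \eqref{eq:two}, and then receives a fresh marker. If $V(i,n)$ is infinite, $\Lambda^A(a)$ diverges; if all $V(i,n)$ are finite, $\Lambda^A$ is total. The node has outcome $\infty$ (infinitely many attacks) and outcome $\mathsf f$. The topmost node $\lambda$ of the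 family maintains $\Lambda$ and chooses the new markers.

\emph{The strategy for $M_k$}, at a node $\mu$, watches the length of convergence of $\Phi_k^A$. When the length grows, $\mu$ extends a function $g_\mu$ by $g_\mu(y)=\Phi_k^{A_s}(y)+1$ on the new arguments. For each $q$ it tries to preserve the computation $\Phi_k^A(q)$, so that infinitely many expansions imply totality, and one computation $\Phi_k^A(w)$ with $w>q$ dating from the stage at which $g_\mu(w)$ was defined, so that $g_\mu(w)>\Phi_k^A(w)$. For the sake of $q$ it initializes nodes of length greater than $q$ whose markers are too small.

There are three conflicts. In the first two, $\gamma$ is a node of a family with top node $\lambda$, lying below the infinite outcome of $\mu$, of length at most $q$, and with true outcome $\infty$; it enumerates infinitely many markers.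

\emph{First, let $\lambda$ lie below the infinite outcome of $\mu$.} Then $\lambda$ is visited only just after $\mu$ has seen its computations converge, so a new marker of $\gamma$ lies above their uses. The remaining danger is that a node below the infinite outcome of $\gamma$ destroys $\Phi_k(q)$ by a number $z<b_\gamma$ and the new use exceeds $b_\gamma$. But $z$ also destroys the $\Lambda$-computation with use $b_\gamma+1$, so we are free to discard $b_\gamma$ and wait for a fresh marker. This is the \emph{lifting rule}.

\emph{Second, let $\lambda$ lie above $\mu$.} Then $\lambda$ cannot wait for $\mu$, which may never expand again, so new markers may fall below the uses at $\mu$. We give up $\mu$ and start a new strategy for $M_k$ below the infinite outcome of $\gamma$; it knows that the markers of $\gamma$ tend to infinity and believes only computations with use at most $b_\gamma$. We arrange that this second case occurs only for families working for $P_i$ with $i\le k$, and that a family receives no more nodes below an infinite outcome, so that $M_k$ is restarted finitely often along a path. Whether a strategy for $M_k$ is the last one depends on whether some $V(i,n)$, $i\le k$, is infinite. This is the question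 that $C$ answers in the reduction $A''\le_TC$.

\emph{Third, $\mu$ may not initialize a node whose attack is in progress}, by Section~\ref{sec:two}. Such an attack may destroy $\Phi_k(q)$, the new use may exceed the marker of another attack in progress, and so on. Lemma~\ref{lem:protect} shows that this stops: along such a chain, each attack was started \emph{earlier} than the one before it.

\section{The tree of strategies}\label{sec:tree}

Nodes are finite strings over $\{\infty,\mathsf f\}$, and $\subseteq$ is the prefix relation. A node $\alpha$ is \emph{left of} $\beta$, and $\beta$ is \emph{right of} $\alpha$, if $\delta\infty\subseteq\alpha$ and $\delta\mathsf f\subseteq\beta$ for some $\delta$.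

Every node of length $3e$ is an \emph{$R_e$-node}. The other requirements, called \emph{tasks}, are ordered $P_0,M_0,P_1,M_1,\dots$, and the remaining nodes are assigned by recursion on length. A node may be assigned $M_k$; it is then an \emph{$M_k$-node}, or an \emph{instance of $M_k$}. A node may be assigned a pair $(i,n)$; it is then a \emph{coding node of index $i$}, and if $n=0$ it is an \emph{instance of $P_i$}. Each coding node $\nu$ of index $i$ is a \emph{child} of one instance $\lambda_\nu\subseteq\nu$ of $P_i$. The other nodes are \emph{trivial}.

An instance $\kappa$ of a task $X$ is \emph{canceled at} $\alpha\supsetneq\kappa$ if there is a coding node $\gamma$ with $\kappa\subseteq\gamma$ and $\gamma\infty\subseteq\alpha$ whose index $i'$ is such that $P_{i'}$ precedes $X$; that is, $i'<i$ if $X=P_i$, and $i'\le k$ if $X=M_k$. An instance $\kappa\subsetneq\alpha$ that is not canceled at $\alpha$ is \emph{active at $\alpha$}. An instance $\lambda$ of $P_i$ is \emph{finished at $\alpha$} if $\gamma\infty\subseteq\alpha$ for some child $\gamma$ of $\lambda$. Let $X(\alpha)$ be the first task with no active instance at $\alpha$. Fix a recursive function $i(d)$ on the odd numbers that takes every value infinitely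 often.
\begin{itemize}
\item $|\alpha|=3d+1$: if $X(\alpha)=M_k$, assign $M_k$; otherwise $\alpha$ is trivial.
\item $|\alpha|=3d+2$, $d$ even: if $X(\alpha)=P_i$, assign $(i,0)$ and let $\lambda_\alpha=\alpha$, so that an instance is its own first child; otherwise $\alpha$ is trivial.
\item $|\alpha|=3d+2$, $d$ odd, $i=i(d)$: if $P_i$ has an instance $\lambda$ that is active and not finished at $\alpha$, assign $(i,n)$, where $n$ is least such that no child of $\lambda$ assigned $(i,n)$ is a proper prefix of $\alpha$, and let $\lambda_\alpha=\lambda$; otherwise $\alpha$ is trivial.
\end{itemize}
An instance canceled at $\alpha$ is canceled at all extensions of $\alpha$, and a new instance is assigned only where none is active. So a task has at most one active instance at each node. If $\nu\ne\lambda_\nu$, then $\lambda_\nu$ is active at $\nu$.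

The reason for canceling instances of $P_i$ is the next lemma: it confines the second conflict of Section~\ref{sec:req} to indices at most $k$.

\begin{lemma}\label{lem:below}
Let $\mu$ be an $M_k$-node and $\nu\supseteq\mu\infty$ a coding node of index $i>k$. Then $\lambda_\nu\supseteq\mu\infty$.
\end{lemma}

\begin{proof}
Write $\lambda=\lambda_\nu$. Both $\lambda$ and $\mu\infty$ are prefixes of $\nu$, so if the lemma fails, then $\lambda\subsetneq\mu$, and $\lambda\neq\nu$ is active at $\nu$. Since $X(\lambda)=P_i$ and $M_k$ precedes $P_i$, some instance $\kappa\subsetneq\lambda$ of $M_k$ is active at $\lambda$. Since $X(\mu)=M_k$, this $\kappa$ is canceled at $\mu$, by some $\gamma\supseteq\kappa$ with $\gamma\infty\subseteq\mu$ and index at most $k$. As $\kappa$ is active at $\lambda$, we have $\gamma\infty\not\subseteq\lambda$, so $\gamma\supseteq\lambda$. The index of $\gamma$ is less than $i$, so $\lambda$ is canceled at $\mu$ and hence at $\nu$, a contradiction.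
\end{proof}

Let $\pi$ be an infinite path. An instance on $\pi$ is \emph{final} if it is canceled at no $\pi\upharpoonright n$; a task has at most one final instance on $\pi$, since two would be active at a common node. An instance $\lambda$ of $P_i$ is \emph{finished along $\pi$ by $\gamma$} if $\gamma$ is a child of $\lambda$ with $\gamma\infty\subset\pi$. There is at most one such $\gamma$, because $\lambda$ receives no child extending $\gamma\infty$.

\begin{lemma}\label{lem:final}
Let $\pi$ be an infinite path.
\begin{enumerate}
\item[(a)] Every task has a final instance on $\pi$.
\item[(b)] Let $X$ be a task, and let $n_X$ be greater than the lengths of the final instances of all earlier tasks and of all nodes that finish one of these along $\pi$. Then any instance of $X$ that is active at some $\pi\upharpoonright n$ with $n\ge n_X$ is the final one.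
\item[(c)] If the final instance $\lambda$ of $P_i$ is not finished along $\pi$, then for every $n$ it has a child on $\pi$ assigned $(i,n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
We prove (a) and (b) together by induction along the order of tasks. Let the tasks before $X$ have final instances and let $n_X$ be as in (b); these instances are active at $\pi\upharpoonright n$ for all $n\ge n_X$. Let $\gamma$ be a coding node with $\gamma\infty\subset\pi$ and $|\gamma|\ge n_X$ whose index $i'$ is that of a task $P_{i'}$ before $X$. It is not a new instance, because the final instance of $P_{i'}$ is active at $\gamma$. So it is a child of that final instance and finishes it along $\pi$, which contradicts the choice of $n_X$. Hence there is no such $\gamma$. If an instance of $X$ is active at $\pi\upharpoonright n$, $n\ge n_X$, a node $\gamma$ that cancels it later has $\gamma\infty\not\subseteq\pi\upharpoonright n$, so $|\gamma|\ge n$; thus it is never canceled. This proves (b). If no instance of $X$ were active at any $\pi\upharpoonright n$ with $n\ge n_X$, then $X(\pi\upharpoonright n)=X$ for all such $n$. The next node $\kappa\subset\pi$ of suitable length would be assigned an instance of $X$, and $\kappa$ is active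 at $\pi\upharpoonright(|\kappa|+1)$ since its own index does not cancel it. This proves (a). For (c), at each of the infinitely many nodes of $\pi$ extending $\lambda$ of length $3d+2$ with $d$ odd and $i(d)=i$, the instance $\lambda$ is active and not finished, so it receives its next child.
\end{proof}

Two more definitions are needed for the construction. For a coding node $\nu$ let $\rho_0\subset\dots\subset\rho_{m-1}$, with $m=m_\nu$, be the $R$-nodes $\rho$ with $\rho\infty\subseteq\nu$; these are the strategies that $\nu$ must respect. For an $R$-node $\rho$ let $j(\rho)$ be the number of $R$-nodes $\rho'$ with $\rho'\infty\subseteq\rho$. If $\rho\infty\subseteq\nu$, then $\rho=\rho_{j(\rho)}$ in the list of $\nu$, and $\rho_i\infty\subseteq\rho$ for $i<j(\rho)$.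

For an $M_k$-node $\mu$ and a node $\alpha\supseteq\mu\infty$, a number $q$ is \emph{relevant for $(\mu,\alpha)$} if $q<|\alpha|$ and every coding node $\gamma$ with $\mu\infty\subseteq\gamma$, $\gamma\infty\subseteq\alpha$ and $|\gamma|\le q$ has index greater than $k$. The first condition lets only finitely many $q$ act against a given node. The second exempts $\alpha$ from those $q$ whose computations a node $\gamma$ of the second conflict might destroy infinitely often; without it, $\mu$ could initialize $\alpha$ infinitely often for the sake of one such $q$.

\section{The construction}\label{sec:constr}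

\subsection*{Incarnations and followers}
At any time a coding node $\nu$ has at most one \emph{incarnation}. It consists of an \emph{argument} $a_\nu$; a \emph{marker} $b_\nu$, which is either a number (\emph{defined}) or \emph{lifted}; a counter $\mathrm{cnt}_\nu$; a bit $\mathrm{done}_\nu$; a finite set of \emph{living followers}, each with a \emph{rank}; and possibly an attack in progress. A defined marker is a living follower of rank $m_\nu$. A living follower $c$ of rank $r$ may have, for each $j<r$, one current \emph{$j$-helper}, a living follower of rank $j$; there are no other followers. A follower stops living when it enters $A$ or \emph{dies}. When a follower enters or dies, its current helpers die, and so on recursively. Dead followers never enter $A$. Arguments and followers are always chosen fresh; so a helper of $c$ is larger than $c$.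

\subsection*{Attacks}
For a follower $c$ of $\nu$ define the procedure $E(c,r)$ by recursion on $r$.
\begin{itemize}
\item $E(c,0)$: enumerate $c$ into $A$.
\item $E(c,r+1)$: if at the time of the call $c$ has a current $r$-helper $h$, then call $E(h,r)$, then \emph{wait at $\rho_r$}, then call $E(c,r)$; otherwise call $E(c,r)$.
\end{itemize}
Everything between two waits is done at once. An \emph{attack} of $\nu$ is a run of $E(b_\nu,m_\nu)$; with all helpers present, $E(b,2)$ is the sequence \eqref{eq:two}. The node $\nu$ is \emph{attacking} from the start of the attack until $b_\nu$ enters $A$ (the attack is \emph{completed}) or the incarnation dies (the attack is \emph{abandoned}). On completion $b_\nu$ becomes lifted and $\mathrm{done}_\nu:=1$. A call is \emph{open} if it has been made and has not ended.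

\begin{lemma}\label{lem:calls}
\begin{enumerate}
\item[(a)] A call $E(c,r)$ enumerates at most $2^r$ followers, at least one of them before its first wait, and $c$ last. Its waits are at nodes $\rho_i$ with $i<r$. Every start of an attack and every continuation from a wait enumerates at least one follower.
\item[(b)] When an attack waits at $\rho_r$, every open call has the form $E(d,q)$ with $q>r$ and $d$ of rank greater than $r$.
\item[(c)] A follower $c$ of rank greater than $j$ enters $A$ only as the last step of a call $E(c,j+1)$, and this call is made at most once. A $j$-helper of $c$ enters only inside this call, and the only wait at $\rho_j$ inside it comes after the helper has entered.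
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $r$: the call $E(c,r+1)$ makes at most two calls with second argument $r$, begins with one of them, and ends with $E(c,r)$. A continuation from a wait begins with a call.
(b) In every call $E(d,q)$ the rank of $d$ is at least $q$: this holds for $E(b_\nu,m_\nu)$ and is inherited by subcalls. The innermost open call is the call $E(c,r+1)$ that contains the wait, and the second argument grows by one from a call to the call that made it.
(c) A follower $c$ of rank $r$ is first called as $E(c,r)$, either as the marker or, if it is an $r$-helper of $d$, by $E(d,r+1)$; then $E(c,r),E(c,r-1),\dots,E(c,0)$ are called once each, in this order, each inside the previous one. The subcalls of $E(c,j+1)$ wait only at $\rho_i$ with $i<j$, by (a).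
\end{proof}

\subsection*{Lifting and initialization}
\emph{Lifting rule.} When a follower $z$ of $\nu'$ enters $A$, then for every coding node $\nu$ with $\nu\infty\subseteq\nu'$ that is not attacking and has a defined marker $b_\nu>z$, all living followers of $\nu$ die and $b_\nu$ becomes lifted. (Lemma~\ref{lem:order}(b) shows that the words ``not attacking'' never exclude anything.)

To \emph{initialize} a coding node is to let its incarnation die, with all its followers. An $M$-node $\mu$ has a number $r_\mu$ and partial functions $g_\mu,w_\mu$; initially and at each initialization $r_\mu:=0$ and $g_\mu,w_\mu$ are made empty. $R$-nodes are never initialized. To each instance $\lambda$ of a task $P_i$ we attach a functional $\Lambda_\lambda$, which is never reset. It is a set of \emph{axioms} $\langle\eta,a\rangle$, meaning that $\Lambda_\lambda^X(a)=0$ for all $X$ extending the string $\eta$; to add an axiom for $a$ \emph{with use $v$} at stage $s$ is to add $\langle A_s\upharpoonright v,a\rangle$.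

\subsection*{Stage $s$}
A stage has three parts: the \emph{visits}, then the \emph{batch}, in which all enumerations into $A$ are made (several attacks are run in some fixed order), then the \emph{final initialization}. The root is \emph{reached} first. If a node of length $s$ is reached, the visits end. A node $\alpha$ of length less than $s$ that is reached is \emph{visited}: it acts as described below and either ends the visits or \emph{passes} to $\alpha\infty$ or $\alpha\mathsf f$, which is reached next. We let $\sigma_s$ be the last node reached, except in case (R1). A trivial node $\alpha$ passes to $\alpha\mathsf f$.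

\medskip\noindent\emph{An $R_e$-node $\rho$, with $j=j(\rho)$.} Let $m_\rho$ be the largest number mentioned by the end of the last $\rho\infty$-stage before $s$, and $0$ if there is none. If $l_e(s)\le m_\rho$, pass to $\rho\mathsf f$. Otherwise $s$ is a \emph{$\rho\infty$-stage}.
\begin{enumerate}
\item[(R1)] If some attacks wait at $\rho$, end the visits, let $\sigma_s=\rho\infty$, and in the batch continue each of them to its next wait or to completion.
\item[(R2)] Otherwise $s$ is \emph{clear} for $\rho$. Consider each living follower $c\le m_\rho$ of rank greater than $j$ of a coding node extending $\rho\infty$. If $c$ has no current $j$-helper, or its $j$-helper $h$ satisfies $h<\theta_e(c,s)$, give $c$ a fresh $j$-helper; the old one is \emph{discarded} and dies. Pass to $\rho\infty$.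
\end{enumerate}
In (R2), $\theta_e(c,s)$ is defined since $c\le m_\rho<l_e(s)$, and a fresh helper exceeds it by (L1).

\medskip\noindent\emph{An $M_k$-node $\mu$.} Let $l=l_\mu(s)$ be the largest number $l\le s$ such that for all $y<l$ the computation $\Phi_k^{A_s}(y)[s]$ converges with use at most $b_\gamma$ for every coding node $\gamma$ with $\gamma\infty\subseteq\mu$. (These markers are defined by Lemma~\ref{lem:book}(d).) Let $r=r_\mu$. If $l\le r$, pass to $\mu\mathsf f$. Otherwise $s$ is a \emph{$\mu\infty$-stage}.
\begin{enumerate}
\item[(M1)] Put $g_\mu(y)=\Phi_k^{A_s}(y)+1$ for $r\le y<l$.
\item[(M2)] For each $q<r$: if $w_\mu(q)$ is undefined, or if since $w_\mu(q)$ was chosen some number has entered $A$ below the use that $\Phi_k(w_\mu(q))$ had at that stage, put $w_\mu(q):=r$. Let $u_\mu(q,s)$ be the larger of the uses of $\Phi_k^{A_s}(q)$ and $\Phi_k^{A_s}(w_\mu(q))$.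
\item[(M3)] (\emph{Protection.}) For each $q<r$, initialize every coding node $\nu\supseteq\mu\infty$ such that $q$ is relevant for $(\mu,\nu)$, $\nu$ is not attacking, and $\nu$ has a defined marker below $u_\mu(q,s)$.
\item[(M4)] Put $r_\mu:=l$ and pass to $\mu\infty$.
\end{enumerate}
After (M2) we have $q<w_\mu(q)\le r<l$, so $u_\mu(q,s)$ is defined. Moreover, with $w=w_\mu(q)$,
\begin{equation}\label{eq:u}
u_\mu(q,s)\le s,\qquad u_\mu(q,s)\le b_\gamma\ \text{ if }\gamma\infty\subseteq\mu,\qquad g_\mu(w)=\Phi_k^{A_s}(w)+1 ;
\end{equation}
the last equation holds because $g_\mu(w)$ was defined by (M1) at the stage at which $w$ was chosen, and the computation of that stage still exists.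

\medskip\noindent\emph{A coding node $\nu$ assigned $(i,n)$.} If $\nu$ is an instance, it first performs (S0). Then the first applicable case among (S1)--(S4) is carried out.
\begin{enumerate}
\item[(S0)] Let $\lambda=\nu$. Every child of $\lambda$, including $\lambda$, that has an incarnation with lifted marker receives a fresh marker (a \emph{reset}). Then, for each $a<s$ such that $\Lambda_\lambda^{A_s}(a)$ diverges, add an axiom for $a$: with use $b+1$ if $a$ is the argument of a living or dead incarnation of a child of $\lambda$ whose present or last marker is $b$, and with use $0$ if $a$ has not been such an argument.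
\item[(S1)] $\nu$ has no incarnation: create one with fresh $a_\nu$, fresh $b_\nu$ and $\mathrm{cnt}_\nu=\mathrm{done}_\nu=0$. End the visits.
\item[(S2)] $\mathrm{done}_\nu=1$: put $\mathrm{done}_\nu:=0$ and pass to $\nu\infty$.
\item[(S3)] $|V_s(i,n)|>\mathrm{cnt}_\nu$: increase $\mathrm{cnt}_\nu$ by $1$, end the visits, and in the batch start an attack of $\nu$ and run it to its first wait or to completion.
\item[(S4)] Otherwise pass to $\nu\mathsf f$.
\end{enumerate}

\noindent\emph{Final initialization.} Initialize all coding nodes and $M$-nodes right of $\sigma_s$. If the visits ended by (S1) or (S3) at $\nu$, also initialize all those that extend $\nu\mathsf f$.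

\medskip
This ends the construction; it is recursive, and $A=\bigcup_sA_s$ is r.e. We say that stage $s$ \emph{ends} at the node, and by the case, that ends its visits. The next lemma collects the bookkeeping and shows that the instructions can be carried out.

\begin{lemma}\label{lem:book}
\begin{enumerate}
\item[(a)] A number is chosen at most once, a number chosen at stage $s$ exceeds $s$, and a follower lives without interruption from its choice until it enters or dies. Every living follower of $\nu$ is at least the current marker of $\nu$. At most one attack is made on a given marker.
\item[(b)] If $s$ reaches $\alpha$, then $\alpha\subseteq\sigma_s$. If $\alpha$ is an $R$-node or an $M$-node, then $\alpha\infty\subseteq\sigma_s$ if and only if $s$ is an $\alpha\infty$-stage; if $\alpha$ is a coding node, then $\alpha\infty\subseteq\sigma_s$ if and only if \textup{(S2)} occurs at $\alpha$ at stage $s$. If a follower of $\nu$ enters at stage $s$, then $\sigma_s\subseteq\nu$, and either $s$ ends by \textup{(S3)} at $\nu=\sigma_s$ and only followers of $\nu$ enter at $s$, or $s$ ends by \textup{(R1)}.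
\item[(c)] If an attack waits at $\rho$ at the beginning of stage $s$, then $s$ does not reach $\rho\infty$. Hence a node that is attacking at the beginning of $s$ is not reached at $s$.
\item[(d)] If $\nu$ is visited at $s$ and has an incarnation at that moment, then $\nu$ is not attacking, and its marker is defined and stays the same until the batch of $s$.
\item[(e)] The followers in the open calls of an attack stay alive, and the marker stays defined, until the attack is completed or the node is initialized by a final initialization.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All choices are fresh. The living followers of $\nu$ descend from the marker through helpers, and helpers are larger than what they help. An attack on $b$ ends only when $b$ enters or dies. (b) is read off the construction; in case (R1) at $\rho$ the attacks belong to nodes extending $\rho\infty=\sigma_s$.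

(c) Protection spares attacking nodes, so the attack still waits at $\rho$ if $\rho$ is visited at $s$; then $\rho$ passes to $\rho\mathsf f$ or (R1) applies. At the beginning of a stage, an attack in progress of $\nu$ waits at some $\rho$ with $\rho\infty\subseteq\nu$.

(d) The node is not attacking by (c). The incarnation existed when $\lambda_\nu\subseteq\nu$ performed (S0) at this stage, since incarnations of $\nu$ are created only by (S1) at $\nu$; so the marker was defined then. Markers are lifted only in batches, and an $M$-node visited after $\nu$ initializes only proper extensions of $\nu$.

(e) Lifting and protection spare attacking nodes. If a follower in an open call is a helper of $d$, then $d$ is in an open call too and has not entered. It remains to consider discarding. At a clear stage for $\rho$ with $j=j(\rho)$, an attack of a node extending $\rho\infty$ waits at some $\rho_r$; here $r\ge j$ by (c) and $r\ne j$ because (R1) does not apply. By Lemma~\ref{lem:calls}(b) the followers in its open calls have rank greater than $j$, while a discarded $j$-helper and its descendants have rank at most $j$.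
\end{proof}

\section{The order of markers and attacks}\label{sec:order}

A coding node $\nu'$ is \emph{weaker} than a coding node $\nu$ if $\nu'$ is right of $\nu$ or $\nu\mathsf f\subseteq\nu'$; these are the nodes initialized when a stage ends by (S1) or (S3) at $\nu$. For two different coding nodes $\nu,\nu'$ exactly one of the following holds: $\nu'$ is weaker than $\nu$; $\nu$ is weaker than $\nu'$; $\nu\infty\subseteq\nu'$; $\nu'\infty\subseteq\nu$. In a construction with one-step enumerations, the next lemma would follow at once from the final initialization. Here attacks extend over many stages and markers are reset from above, so it needs a proof.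

\begin{lemma}\label{lem:order}
Let a follower $z$ of $\nu'$ enter $A$ at stage $t$.
\begin{enumerate}
\item[(a)] At the end of stage $t$ no coding node weaker than $\nu'$ has an incarnation.
\item[(b)] If $\nu\infty\subseteq\nu'$, then $\nu$ is attacking at no moment of stage $t$.
\item[(c)] If $\nu'$ is weaker than $\nu$ and $\nu$ has a defined marker $b$ just before $z$ enters, then $b<z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let the attack of $\nu'$ have started at stage $t_0\le t$. At the end of $t_0$ all weaker nodes are initialized, which settles the case $t_0=t$. Let $t_0<t$, so that $t$ ends by (R1), and suppose that a weaker node $\nu$ has an incarnation at the end of $t$. It was created by (S1) at a stage $v$ with $t_0<v<t$. At the beginning of $v$ the attack waits at some $\rho$ with $\rho\infty\subseteq\nu'$. Since $v$ reaches $\nu$, Lemma~\ref{lem:book}(c) gives $\rho\infty\not\subseteq\nu$. Hence $\nu'\mathsf f\not\subseteq\nu$, so there is $\delta$ with $\delta\infty\subseteq\nu'$ and $\delta\mathsf f\subseteq\nu$; and $\rho\supseteq\delta$, since otherwise $\rho\infty\subseteq\delta\subseteq\nu$. The attack is continued from this wait at some stage $t'$ with $v<t'\le t$. Then $\sigma_{t'}=\rho\infty\supseteq\delta\infty$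 is left of $\nu$, so the incarnation dies at the end of $t'$, a contradiction.

(b) If $\nu$ is not attacking at the beginning of $t$, it could start an attack at $t$ only if $t$ ends by (S3) at $\nu$, and then only followers of $\nu$ enter. Suppose that $\nu$ is attacking at the beginning of $t$, since a stage $t_0<t$. Stage $t_0$ ends at $\nu$, and the stages in $(t_0,t]$ do not reach $\nu$ by Lemma~\ref{lem:book}(c). So no stage in $[t_0,t]$ reaches $\nu\infty$. Therefore the attack of $\nu'$ started before $t_0$, and at the beginning of $t_0$ it waits at some $\rho$ with $\rho\infty\subseteq\nu'$. Since $t_0$ reaches $\nu$, we have $\rho\infty\not\subseteq\nu$, so $\rho\supseteq\nu\infty$. To continue from this wait, a stage in $[t_0,t]$ must reach $\rho$, which is impossible.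

(c) Let $b$ be chosen at stage $d\le t$. It suffices to show that the incarnation of $\nu'$ to which $z$ belongs was created after $b$ was chosen. If $b$ was chosen by (S1), then the batch of $d$ is empty, so $d<t$, and $\nu'$ is initialized at the end of $d$.

Let $b$ be chosen by a reset at $\lambda=\lambda_\nu$. The previous marker of $\nu$ was lifted at a stage $t_0<d$ because a follower of $\nu$ or of some $\nu''\supseteq\nu\infty$ entered, and $d$ is the first stage after $t_0$ at which $\lambda$ is visited. A node weaker than $\nu$ is right of every $\nu''\supseteq\nu\infty$. So by (a), $\nu'$ has no incarnation at the end of $t_0$, and the incarnation in question is created at a stage $v>t_0$. If $\lambda\subseteq\nu'$, then $\lambda\ne\nu'$ because $\nu'$ is not a prefix of $\nu$; so $\lambda$ is visited at $v$ before $\nu'$, whence $d\le v$ and $b$ is chosen first. If $\lambda\not\subseteq\nu'$, then $\nu\not\subseteq\nu'$, so there is $\delta$ with $\delta\infty\subseteq\nu$ and $\delta\mathsf f\subseteq\nu'$, and $\delta\infty\subseteq\lambda$ since $\lambda\not\subseteq\delta$. Thus $\sigma_d\supseteq\lambda$ is left of $\nu'$. By Lemma~\ref{lem:book}(b) no follower of $\nu'$ enters at $d$, so $d<t$,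 and $\nu'$ is initialized at the end of $d$.
\end{proof}

A node $\tau$ is \emph{good} if it is reached at infinitely many stages, $\sigma_s$ is left of $\tau$ for only finitely many $s$, and every coding node $\nu\subsetneq\tau$ has only finitely many incarnations. Prefixes of good nodes are good. There is at most one good node of each length: if $\tau$ is left of $\tau'$, then $\sigma_s$ is left of $\tau'$ whenever $s$ reaches $\tau$. A coding node that is visited infinitely often and has finitely many incarnations has a last one that never dies, its \emph{final incarnation}.

\begin{lemma}\label{lem:good}
Let $\tau$ be good.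
\begin{enumerate}
\item[(a)] If $\nu$ is a coding node with $\nu\mathsf f\subseteq\tau$, then \textup{(S1)}, \textup{(S2)} and \textup{(S3)} occur only finitely often at $\nu$, and only finitely many followers of $\nu$ enter $A$.
\item[(b)] Only finitely many followers of coding nodes left of $\tau$ enter $A$.
\item[(c)] Every $M$-node $\mu\subsetneq\tau$ is initialized only finitely often.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Case (S1) creates an incarnation, and (S2) makes $\sigma_s\supseteq\nu\infty$ left of $\tau$. After an attack starts in the final incarnation, the next visit to $\nu$ comes after its completion by Lemma~\ref{lem:book}(c),(e), and uses (S2). So there are finitely many attacks, each enumerating finitely many followers.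
(b) A stage that visits a node left of $\tau$ has $\sigma_s$ left of $\tau$, and at most one attack starts at each stage.
(c) An initialization of $\mu$ needs $\sigma_s$ left of $\mu$, or (S1) or (S3) at some $\nu$ with $\nu\mathsf f\subseteq\mu$.
\end{proof}

\section{Protection and the true path}\label{sec:path}

The existence of the true path and the success of the $M$-strategies both rest on the following lemma; the first because a coding node must survive protection.

\begin{lemma}[protection]\label{lem:protect}
Let $\mu$ be an $M_k$-node, let $\alpha\supseteq\mu\infty$ be good, and let $q$ be relevant for $(\mu,\alpha)$. Then $u_\mu(q,s)$ and $w_\mu(q)$ are eventually constant, $\Phi_k^A(q)$ converges, and the final value $w$ of $w_\mu(q)$ satisfies $w>q$ and $g_\mu(w)=\Phi_k^A(w)+1$, for the function $g_\mu$ built after the last initialization of $\mu$.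
\end{lemma}

\begin{proof}
Let $\tau$ be the prefix of $\alpha$ of length $\max(q+1,|\mu|+1)$; it is good and extends $\mu\infty$. By Lemma~\ref{lem:good} there is a stage $s^*$ after which $\mu$ is not initialized and no follower enters of a coding node $\gamma$ left of $\tau$ or with $\gamma\mathsf f\subseteq\tau$; call such nodes \emph{quiet}. There are infinitely many $\mu\infty$-stages, and $r_\mu$ increases at each. Let $s_0>s^*$ be one at which $q<r$, let $s_0<s_1<\cdots$ be all $\mu\infty$-stages from $s_0$ on, and put $u_n=u_\mu(q,s_n)$ and $I_n=[s_n,s_{n+1})$. An \emph{injury in $I_n$} is the entry of a number below $u_n$ at a stage in $I_n$. If there is no injury in $I_n$, both computations measured by $u_n$ survive, $w_\mu(q)$ is not changed at $s_{n+1}$, and $u_{n+1}=u_n$. So by \eqref{eq:u} it suffices to show that only finitely many $I_n$ contain an injury.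

A coding node $\nu\supseteq\mu\infty$ that is not quiet is of one of three kinds.
\begin{itemize}
\item \emph{Right}: $\nu$ is right of $\tau$.
\item \emph{Short}: $\nu\infty\subseteq\tau$. Then $|\tau|\ge|\mu|+2$, so $|\tau|=q+1$ and $|\nu|\le q$. By relevance the index of $\nu$ exceeds $k$, so $\lambda_\nu\supseteq\mu\infty$ by Lemma~\ref{lem:below}.
\item \emph{Long}: $\nu\supseteq\tau$. Then $q$ is relevant for $(\mu,\nu)$. Indeed $q<|\tau|\le|\nu|$, and a coding node $\gamma\supseteq\mu\infty$ with $\gamma\infty\subseteq\nu$ and $|\gamma|\le q$ has $\gamma\infty\subseteq\tau\subseteq\alpha$.
\end{itemize}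
These are the two uses of relevance. To follow who can injure, let $D_n$ be the finite set of pairs $(\nu,b)$ such that $\nu\supseteq\mu\infty$ and, just after the action of $\mu$ at $s_n$, the node $\nu$ has the defined marker $b<u_n$. A pair $(\nu,b)$ \emph{injures} if a follower of $\nu$ causes an injury while $b$ is the marker of $\nu$.

\medskip\noindent\emph{Claim 1. If $(\nu,b)\in D_n$ and $\nu$ is long, then at the beginning of $s_n$ an attack on $b$ is in progress.}
Otherwise (M3) would have initialized $\nu$; attacks do not start or end during the visits.

\medskip\noindent\emph{Claim 2. If $(\nu,b)$ injures in $I_n$, then $\nu$ is right, short or long, and $(\nu,b)\in D_n$.}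
Nodes left of $\mu$ and nodes $\gamma$ with $\gamma\mathsf f\subseteq\mu$ are quiet. If $\gamma\infty\subseteq\mu$, the marker of $\gamma$ at $s_n$ is at least $u_n$ by \eqref{eq:u} and later markers exceed $s_n\ge u_n$, so no follower of $\gamma$ injures. Nodes right of $\mu\infty$ enumerate nothing at $s_n$ and are initialized at its end, since $\sigma_{s_n}\supseteq\mu\infty$; their later followers exceed $s_n$. So $\nu\supseteq\mu\infty$, and $\nu$ is not quiet. The marker $b$ is at most the injuring follower, so $b<u_n\le s_n$. Hence $b$ was chosen before stage $s_n$ and lived until the injury.

\medskip\noindent\emph{Claim 3. If $I_n$ contains no injury, then $D_{n+1}\subseteq D_n$. If $(\nu',b')$ injures in $I_n$ and $(\nu,b)\in D_{n+1}-D_n$ with $\nu$ not quiet, then $\nu\supseteq\nu'\infty$ or $\nu$ is right.}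
In the first case $u_{n+1}=u_n\le s_n$, so a marker below $u_{n+1}$ living at $s_{n+1}$ was chosen before $s_n$ and lived at $s_n$. In the second case let $z<u_n$ be an injuring follower of $\nu'$, entering at $t\in I_n$, and let $b$ be chosen at stage $d$. From $b<u_{n+1}\le s_{n+1}$ we get $d<s_{n+1}$.

Suppose $d>s_n$. Nodes extending $\mu\infty$ are not visited strictly between $s_n$ and $s_{n+1}$, so $b$ was chosen by a reset at $\lambda_\nu\not\supseteq\mu\infty$, and $\nu$ is not short. At the reset $\nu$ was not attacking, by Lemma~\ref{lem:book}(e), and it cannot start an attack before $s_{n+1}$ without being visited; so $\nu$ is not long, by Claim~1. Thus $\nu$ is right.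

Suppose $d\le s_n$. Then $b\ge u_n>z$: if $b$ had been chosen when $\mu$ acted at $s_n$, this holds because $(\nu,b)\notin D_n$, and otherwise $b>s_n$. Also $b$ is the marker of $\nu$ from the visits of $s_n$ until $s_{n+1}$, in particular when $z$ enters and at the end of $t$. We go through the positions of $\nu$. It is not $\nu'$, since $z<b$. It is not weaker than $\nu'$, by Lemma~\ref{lem:order}(a). If $\nu\infty\subseteq\nu'$, then $\nu$ is not attacking by Lemma~\ref{lem:order}(b), and the lifting rule would lift $b$. If $\nu'$ is weaker than $\nu$, Lemma~\ref{lem:order}(c) gives $b<z$. What remains is $\nu\supseteq\nu'\infty$.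

\medskip\noindent\emph{An infinite chain.}
Suppose that infinitely many $I_n$ contain injuries. A pair $(\nu,b)$ injures at most $2^{m_\nu}$ times, so infinitely many pairs injure. We arrange them in a forest. For an injuring pair $p$ let $n(p)$ be least such that $p$ injures in $I_{n(p)}$; then $p\in D_{n(p)}$ by Claim~2. Let $n'\le n(p)$ be least with $p\in D_m$ for all $m\in[n',n(p)]$. If $n'=0$, then $p$ is a root. Otherwise $p\in D_{n'}-D_{n'-1}$, so $I_{n'-1}$ contains an injury by Claim~3, and the pair that causes the first one is the \emph{parent} $p^-$ of $p$; note that $n(p^-)\le n'-1<n(p)$, so every pair descends from a root. The roots lie in $D_0$, and the children of $p$ lie in the sets $D_{N+1}$ for the finitely many $N$ such that $p$ injures in $I_N$. By K\"onig's lemma there are pairs $p_j=(\nu_j,b_j)$ and numbers $N_j$, $j\in\omega$, such that $p_j$ injures in $I_{N_j}$, $p_{j+1}\in D_{N_j+1}-D_{N_j}$, and $N_j+1\le n(p_{j+1})\le N_{j+1}$.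

\emph{No $\nu_j$ is right.} If $\nu_j$ is right, then so is $\nu_{j+1}$ by Claim~3, and hence all later ones. Choose $m>N_j$ such that $s_m$ reaches $\tau$, and $i\ge j$ with $N_i+1\le m\le N_{i+1}$. The marker $b_{i+1}$ lives from the action of $\mu$ at $s_{N_i+1}\le s_m$ until an injury at a stage $\ge s_m$. But $\sigma_{s_m}\supseteq\tau$ is left of $\nu_{i+1}$, so $\nu_{i+1}$ enumerates nothing at $s_m$ and is initialized at its end, a contradiction.

\emph{Descent.} So $\nu_{j+1}\supseteq\nu_j\infty$ for all $j$ by Claim~3. The lengths increase, so $\nu_j$ is long for all $j\ge J$. For $j\ge J$ let $t_j$ be the stage at which the attack on $b_j$ starts. By Claims~1 and~2 this attack is in progress at the beginning of $s_{N_j}$, so $\nu_j$ is not reached at the stages in $(t_j,s_{N_j}]$, and $t_j$ ends at $\nu_j$. By Claim~1 applied to $p_{j+1}\in D_{N_j+1}$ we have $t_{j+1}<s_{N_j+1}$. Since $t_{j+1}$ visits $\nu_{j+1}\supseteq\mu\infty$, it is a $\mu\infty$-stage, so $t_{j+1}\le s_{N_j}$. Since $t_{j+1}$ reaches $\nu_j\infty$, it does not lie in $[t_j,s_{N_j}]$. Hence $t_{j+1}<t_j$ for all $j\ge J$, which is impossible.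
\end{proof}

\begin{lemma}[true path]\label{lem:tp}
For every $n$ there is a good node of length $n$; these nodes form an infinite path $\mathrm{TP}$. Let $\alpha\subset\mathrm{TP}$.
\begin{enumerate}
\item[(a)] $\alpha\infty\subset\mathrm{TP}$ if and only if $\alpha$ is an $R$-node or $M$-node with infinitely many $\alpha\infty$-stages, or a coding node at which \textup{(S2)} occurs infinitely often.
\item[(b)] If $\alpha$ is an $R$-node and $\alpha\infty\subset\mathrm{TP}$, then infinitely many stages are clear for $\alpha$.
\item[(c)] If $\alpha$ is a coding node and $\alpha\infty\subset\mathrm{TP}$, then its final incarnation completes infinitely many attacks, and for every $N$ there is a stage after which every defined marker of $\alpha$ exceeds $N$.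
\end{enumerate}
\end{lemma}

\begin{proof}
The root is good. Let $\alpha$ be good; it is visited infinitely often. Note that $\sigma_s$ is left of $\alpha\infty$ only if it is left of $\alpha$, and left of $\alpha\mathsf f$ only if it is left of $\alpha$ or extends $\alpha\infty$; the last event is described by Lemma~\ref{lem:book}(b). If $\alpha$ is trivial, $\alpha\mathsf f$ is good. An $M$-node passes at every visit, so $\alpha\infty$ is good if there are infinitely many $\alpha\infty$-stages, and $\alpha\mathsf f$ is good otherwise.

Let $\alpha=\rho$ be an $R$-node. If there are finitely many $\rho\infty$-stages, $\rho\mathsf f$ is good. Suppose there are infinitely many, and only finitely many are clear. After the last clear one, $\rho\infty$ is never reached, so the coding nodes extending $\rho\infty$ make finitely many attacks altogether and enumerate finitely many followers. But each $\rho\infty$-stage that is not clear enumerates one of them, by Lemma~\ref{lem:calls}(a). So infinitely many stages are clear, and $\rho\infty$ is good.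

Let $\alpha=\nu$ be a coding node. We first show that it has finitely many incarnations. Final initializations of $\nu$ need $\sigma_s$ left of $\nu$, or (S1) or (S3) at some $\gamma$ with $\gamma\mathsf f\subseteq\nu$; both happen finitely often, by goodness and Lemma~\ref{lem:good}(a). Protection acts for a pair $\mu,q$ with $\mu\infty\subseteq\nu$ and $q$ relevant for $(\mu,\nu)$; there are finitely many such pairs since $q<|\nu|$. For each of them $u_\mu(q,s)$ is bounded by Lemma~\ref{lem:protect}, and each number below the bound is a marker of at most one incarnation. So $\nu$ has a final incarnation, and in it every visit uses (S2), (S3) or (S4). If (S2) occurs infinitely often, $\nu\infty$ is good. If not, (S3) occurs finitely often, because the visit after a start comes after the completion and uses (S2); so (S4) occurs at almost all visits and $\nu\mathsf f$ is good. This proves existence, (a) and (b).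

(c) Between two occurrences of (S2) in one incarnation an attack is completed. So every marker of $\alpha$ eventually stops living, and only finitely many are at most $N$.
\end{proof}

From now on \emph{final instance} and \emph{finished} refer to the path $\mathrm{TP}$.

\section{Autoreducibility}\label{sec:auto}

\begin{lemma}\label{lem:auto}
If $\Delta_e^A=W_e$ and $\Psi_e^{W_e}=A$, then $W_e$ is autoreducible.
\end{lemma}

\begin{proof}
We drop $e$. Let $\rho$ be the $R_e$-node on $\mathrm{TP}$ and $j=j(\rho)$, and let $\rho_0,\dots,\rho_{j-1},\rho_j=\rho$ be the common beginning of the lists of all coding nodes extending $\rho\infty$. Since $m_\rho$ changes only at $\rho\infty$-stages and $l(s)\to\infty$ by (L3), there are infinitely many $\rho\infty$-stages, so $\rho\infty\subset\mathrm{TP}$. By Lemma~\ref{lem:good} fix $s^*$ such that after $s^*$: $\sigma_s$ is never left of $\rho$; no follower enters of a coding node $\gamma$ left of $\rho$ or with $\gamma\mathsf f\subseteq\rho$; and neither (S1) nor (S3) occurs at a $\gamma$ with $\gamma\mathsf f\subseteq\rho$. Call a follower \emph{major} if it belongs to a coding node extending $\rho\infty$ and has rank greater than $j$.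

\medskip\noindent\textbf{The reduction.} On input $x$ with oracle $W-\{x\}$, search for a stage $t>s^*$, clear for $\rho$, such that just after the action of $\rho$ at $t$ the following hold.
\begin{enumerate}
\item[(D1)] $x<l(t)$; and with $u=\max(1,\theta(x,t))$, every living major follower $c<u$ satisfies $c<l(t)$ and has a current $j$-helper $h(c)\ge\theta(c,t)$. Let $F$ be the set of these $c$.
\item[(D2)] The number $U=\max(\{u\}\cup\{h(c)+1:c\in F\})$ satisfies $U\le l(t)$, and $b_\gamma\ge U$ for all coding nodes $\gamma$ with $\gamma\infty\subseteq\rho$.
\item[(D3)] $W_t-\{x\}$ and $W-\{x\}$ agree below $G=\max(\psi(U-1,t),\psi(x,t))$.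
\end{enumerate}
Output $W_t(x)$. Conditions (D1) and (D2) are recursive and (D3) is decided by the oracle. The number $U$ bounds the followers that threaten $\Delta(x)$ together with their helpers, and $G$ bounds the changes in $W$ that their entry forces.

\medskip\noindent\textbf{The search ends.} Let $u$ have its final value, by (L3). Each number is chosen at most once, so from some stage on the living major followers below $u$ form a fixed set $F$ whose members live forever. Let $c\in F$. At a clear stage $s$ late enough that $\theta(c,s)$ is final and $c\le m_\rho$, step (R2) ensures that $c$ has a $j$-helper $h\ge\theta(c,s)$. This $h$ is never discarded, and it can die otherwise only if $c$ dies or enters. Suppose it enters. By Lemma~\ref{lem:calls}(c) this happens inside the call $E(c,j+1)$, whose waits are at nodes $\rho_i$, $i\le j$, each with infinitely many $\rho_i\infty$-stages. So the call is continued from each wait until $c$ enters, unless the attack is abandoned and $c$ dies; both are impossible. Hence $h$ is permanent, and $U$ and $G$ are eventually constant. By (L3) and Lemma~\ref{lem:tp}(b),(c), all late clear stages satisfy (D1)--(D3).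

\medskip\noindent\textbf{The output is correct.} This is so if $x\in W_t$. Let $x\notin W_t$. We show that no number below $U$ enters $A$ at a stage $\ge t$. Then the computation $\Delta^{A_t}(x)=W_t(x)=0$, of use at most $\theta(x,t)\le u\le U$, is permanent, and $W(x)=\Delta^A(x)=0$.

Let $t=t_0<t_1<\cdots$ be the $\rho\infty$-stages from $t$ on and $I_n=[t_n,t_{n+1})$. We have $U,G\le t$ by (D2) and (L1), and $l(t_i)>m_\rho\ge t$ at $t_i$ for $i\ge1$. Suppose that a number below $U$ enters at a stage $\ge t$. Let $n$ be least such that this happens at a stage in $I_n$, and let $z<U$ be the least number that enters at a stage in $I_n$. Then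
\begin{equation}\label{eq:A}
A_{t_i}\upharpoonright U=A_t\upharpoonright U\quad(i\le n),\qquad A_{t_{n+1}}\upharpoonright z=A_t\upharpoonright z,\qquad z\in A_{t_{n+1}}-A_t .
\end{equation}

\emph{Case 1: $z\ge u$.} One change suffices, because $x$ cannot yet have entered. By (L2), $\Psi^{W_t}(z)=0$ with use at most $\psi(z,t)\le G$, and $\Psi^{W_{t_{n+1}}}(z)=1$. So some $y<G$ lies in $W_{t_{n+1}}-W_t$. By \eqref{eq:A} the computation $\Delta^{A_t}(x)=0$ still exists at $t_{n+1}$, so $x\notin W_{t_{n+1}}$ by (L2). Thus $y\ne x$, contradicting (D3).

\emph{Case 2: $z<u$.} We show that $z=h(c)$ for some $c\in F$ and that $c$ follows $z$ into $A$, so that Lemma~\ref{lem:two} applies. First we locate the coding node of $z$. It is not left of $\rho$ and not a $\gamma$ with $\gamma\mathsf f\subseteq\rho$, by the choice of $s^*$. If $\gamma\infty\subseteq\rho$, the marker of $\gamma$ at $t$ is at least $U$ and later ones exceed $t\ge U$. Nodes right of $\rho\infty$ enumerate nothing at $t$ and are initialized at its end, since $\sigma_t\supseteq\rho\infty$, and their later followers exceed $t$. So $z$ is a follower of a node extending $\rho\infty$. Any follower below $u\le t$ that enters at a stage $\ge t$ was chosen before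 stage $t$ and was living just after the action of $\rho$ at $t$; this applies to $z$.

\medskip\noindent\emph{Claim 1. Let $c\in F$. If the call $E(c,j+1)$ is made at a stage in $[t,t_{n+1})$, then $h(c)$ is the current $j$-helper of $c$ at the time of the call.}
Until the call $c$ is alive and $h(c)$ has not entered, so we need only show that $h(c)$ is not discarded at a stage $t_i$, $1\le i\le n$. By \eqref{eq:A} the computation $\Delta^{A_t}(x)=0$ exists at $t_i$, so $x\notin W_{t_i}$ by (L2); with (D3) this gives $W_{t_i}\upharpoonright G=W_t\upharpoonright G$. Since $c<h(c)<U$, we have $\psi(c,t)\le G$, so $\psi(c,t_i)=\psi(c,t)$. The computations $\Delta^{A_t}(y)$, $y<\psi(c,t)$, have use at most $\theta(c,t)\le h(c)<U$ and still exist at $t_i$. So $\theta(c,t_i)=\theta(c,t)\le h(c)$, and (R2) keeps $h(c)$.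

\medskip\noindent\emph{Claim 2. No major follower $c<u$ enters at a stage in $I_n$.}
Suppose that $c$ does. Then $c\in F$, and $c$ enters as the last step of $E(c,j+1)$. While this call is open, the attack waits at the beginning of each stage at some $\rho_i$ with $i\le j$, and $i=j$ if the stage reaches $\rho$, by Lemma~\ref{lem:book}(c). If the call was made before stage $t$, the attack waits at $\rho$ at the beginning of $t$, and $t$ is not clear. If it was made in $[t,t_n)$, the attack waits at $\rho$ at the beginning of $t_n$, so by Lemma~\ref{lem:calls}(c) and Claim~1 the helper $h(c)<U$ entered at a stage in $[t,t_n)$, against the choice of $n$. If it was made in $I_n$, then by Claim~1 it contains a wait at $\rho$ before $c$ enters, and the wait ends only at a later $\rho\infty$-stage, so not in $I_n$.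

\medskip\noindent\emph{Claim 3. Let an attack of $\nu\supseteq\rho\infty$ enumerate a follower at a stage $t'\in I_n$ inside a call $E(d,q)$ with $q\le j+1$. Then the attack is not abandoned at a stage in $[t',t_{n+2})$ while this call is open.}
By Lemma~\ref{lem:book}(e) only the final initialization of a stage $s\in[t',t_{n+2})$ could abandon it, because $\sigma_s$ is left of $\nu$ or $s$ ends by (S1) or (S3) at some $\gamma$ with $\gamma\mathsf f\subseteq\nu$. If $s$ is not a $\rho\infty$-stage, then $\sigma_s\not\supseteq\rho\infty$, so this means that $\sigma_s$ is left of $\rho$ or $\gamma\mathsf f\subseteq\rho$; both are excluded after $s^*$. If $s$ is a $\rho\infty$-stage, then $s=t'=t_n$ or $s=t_{n+1}$. If $s=t'$, Lemma~\ref{lem:book}(b) shows that $\sigma_s\subseteq\nu$ and that $s$ ends by (R1) or at $\nu$ itself. If $s=t_{n+1}$ and the call is open, the attack waits at some $\rho_i$, $i\le j$, at the beginning of $s$, hence at $\rho$; so $s$ ends by (R1) with $\sigma_s=\rho\infty\subseteq\nu$.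

\medskip
By Claim~2, $z$ is not major, so its rank $i$ is at most $j$. Markers of nodes extending $\rho\infty$ have rank greater than $j$, so $z$ is an $i$-helper of some follower $d<z$, and it enters inside the call $E(d,i+1)$. Suppose $i<j$. The waits of this call are at nodes $\rho_{i'}$ with $i'<j$, and $t_{n+1}$ reaches $\rho$, so the call is not open at the beginning of $t_{n+1}$. By Claim~3 it was not abandoned. So $d<z$ entered at a stage in $I_n$, against the minimality of $z$. Hence $i=j$, and $c:=d<z<u$ is major. Just after the action of $\rho$ at $t$, the follower $z$ was living, so $c$ was living and $z$ was its $j$-helper. Thus $c\in F$, $z=h(c)$ and $\theta(c,t)\le z$.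

After $z$ enters, the attack waits at $\rho$. By Claim~3 it is continued at $t_{n+1}$ with $E(c,j)$, whose waits are at nodes $\rho_{i'}$ with $i'<j$. Since $t_{n+2}$ reaches $\rho$, this call is not open at the beginning of $t_{n+2}$, and by Claim~3 it was not abandoned; so $c\in A_{t_{n+2}}$. Lemma~\ref{lem:two}, applied to the stages $t<t_{n+1}<t_{n+2}$ and to $c<z<l(t)$, with \eqref{eq:A}, gives two different numbers in $W-W_t$ below $\psi(z,t)\le G$. One of them differs from $x$, contradicting (D3).
\end{proof}

\section{The double jump}\label{sec:jump}

\begin{lemma}\label{lem:M}
Let $\mu$ be the final instance of $M_k$. Then $\mu\infty\subset\mathrm{TP}$ if and only if $\Phi_k^A$ is total, and in that case some total recursive function is not dominated by $\Phi_k^A$.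
\end{lemma}

\begin{proof}
Let $\Phi^A_k$ be total. For each $y$ the computation $\Phi_k^{A_s}(y)$ is eventually permanent, and by Lemma~\ref{lem:tp}(c) the markers $b_\gamma$ with $\gamma\infty\subseteq\mu$ eventually exceed its use. So $l_\mu(s)\to\infty$ along the visits to $\mu$. Since $r_\mu$ increases only at $\mu\infty$-stages, there are infinitely many of them, and $\mu\infty\subset\mathrm{TP}$.

Conversely let $\mu\infty\subset\mathrm{TP}$. As $\mu$ is never canceled, every coding node $\gamma\supseteq\mu$ with $\gamma\infty\subset\mathrm{TP}$ has index greater than $k$. So each $q$ is relevant for $(\mu,\alpha)$ when $\alpha\subset\mathrm{TP}$ is long enough, and Lemma~\ref{lem:protect} applies to every $q$. Thus $\Phi_k^A$ is total. After the last initialization of $\mu$ we have $r_\mu\to\infty$ and each value $g_\mu(y)$ is defined exactly once, so $g_\mu$ is total recursive; and for every $q$ there is $w>q$ with $g_\mu(w)>\Phi_k^A(w)$.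
\end{proof}

\begin{lemma}\label{lem:P}
Let $\lambda$ be the final instance of $P_i$. If $i\notin C$, then $\Lambda_\lambda^A$ is total and $\lambda$ is not finished. If $i\in C$, then $\lambda$ is finished and $\Lambda_\lambda^A$ is not total.
\end{lemma}

\begin{proof}
The node $\lambda$ is visited infinitely often. Axioms added at stage $s$ concern numbers $a<s$, and arguments are fresh, so a number with an axiom of use $0$ is never an argument. An incarnation of a child assigned $(i,n)$ starts at most $|V(i,n)|$ attacks, by the counter in (S3).

Let $i\notin C$, so that all $V(i,n)$ are finite by \eqref{eq:C}. By Lemma~\ref{lem:tp}(c) no child $\gamma$ has $\gamma\infty\subset\mathrm{TP}$, so $\lambda$ is not finished. Let $a\in\omega$. If $a$ is never the argument of a child of $\lambda$, it receives an axiom of use $0$. Let $a$ be the argument of an incarnation of a child $\nu$. We claim that this incarnation has finitely many markers. This is clear if it dies. If it lives forever, it completes finitely many attacks, so (S2) occurs finitely often at $\nu$ and $\nu\infty$ is reached finitely often. Then the coding nodes extending $\nu\infty$ make finitely many attacks altogether, and the lifting rule applies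 to $\nu$ finitely often. This proves the claim. Let $b$ be the last marker, which is also the largest. All axioms for $a$ have use at most $b+1$. At a visit $s>a$ to $\lambda$ with $A_s\upharpoonright(b+1)=A\upharpoonright(b+1)$, step (S0) ensures that some axiom for $a$ applies to $A_s$, and it applies to $A$.

Let $i\in C$, with $V(i,n)$ infinite. Suppose that $\lambda$ is not finished. By Lemma~\ref{lem:final}(c) it has a child $\nu$ assigned $(i,n)$ with $\nu\mathsf f\subset\mathrm{TP}$. By Lemma~\ref{lem:good}(a), from some stage on $\mathrm{cnt}_\nu$ is constant and every visit to $\nu$ uses (S4), which requires $|V_s(i,n)|\le\mathrm{cnt}_\nu$. This is impossible, so some child $\gamma$ has $\gamma\infty\subset\mathrm{TP}$. Let $a$ be the argument of its final incarnation. An axiom for $a$ added at stage $s$ has use $b+1$, where $b$ is the marker of $\gamma$ after the resets of (S0). By Lemma~\ref{lem:tp}(c) this marker stops living in the batch of some stage $\ge s$, either because $b$ enters $A$ or because the lifting rule is applied when some $z<b$ enters. In both cases $A$ changes below $b+1$, so the axiom does not apply to $A$. Hence $\Lambda_\lambda^A(a)$ diverges.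
\end{proof}

\begin{lemma}\label{lem:jump}
$A''\equiv_TC$.
\end{lemma}

\begin{proof}
The construction is recursive, so by Lemma~\ref{lem:tp}(a), given $\alpha\subset\mathrm{TP}$, the question whether $\alpha\infty\subset\mathrm{TP}$ is $\Pi_2$. Hence $\mathrm{TP}\le_T0''$.

Next, the final instance of $P_i$ can be computed uniformly from $\mathrm{TP}$ and $C\upharpoonright i$, and that of $M_k$ from $\mathrm{TP}$ and $C\upharpoonright(k+1)$. We proceed along the order of tasks. Suppose that the final instances of the tasks before $X$ are known. For each earlier $P_{i'}$ with $i'\in C$, search along $\mathrm{TP}$ for the node that finishes its final instance; by Lemma~\ref{lem:P} there is one, and for $i'\notin C$ there is none. This yields a number $n_X$ as in Lemma~\ref{lem:final}(b). Search for $n\ge n_X$ such that an instance of $X$ is active at $\mathrm{TP}\upharpoonright n$; the search ends by Lemma~\ref{lem:final}(a), and the instance found is the final one.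

$C\le_TA''$. Having computed $C\upharpoonright i$, use $\mathrm{TP}\le_T0''\le_TA''$ to find the final instance $\lambda$ of $P_i$, and ask $A''$ whether $\Lambda_\lambda^A$ is total. By Lemma~\ref{lem:P} this decides whether $i\in C$.

$A''\le_TC$. Here we use the hypothesis $C\ge_T0''$, which gives $\mathrm{TP}\le_TC$. Given $k$, find the final instance $\mu$ of $M_k$ and check whether $\mu\infty\subset\mathrm{TP}$. By Lemma~\ref{lem:M} this decides whether $\Phi_k^A$ is total, and $A''\equiv_T\{k:\Phi_k^A\text{ is total}\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $W$ is r.e.\ and $W\equiv_TA$, there is $e$ with $W=W_e$, $\Delta_e^A=W_e$ and $\Psi_e^{W_e}=A$. By Lemma~\ref{lem:auto} and Theorem~\ref{thm:ladner}, $W$ is mitotic; this is (i). Part (ii) is Lemma~\ref{lem:jump}. Every function recursive in $A$ is a total $\Phi_k^A$, and by Lemma~\ref{lem:M} it fails to dominate some total recursive function; so $A'\not\ge_T0''$ by Theorem~\ref{thm:martin}, which is (iii).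
\end{proof}

\begin{thebibliography}{9}

\bibitem{CM}
\emph{Completely Mitotic R.E. Degrees},
\texttt{https://philpapers.org/\allowbreak go.pl?id=DOWCMR\allowbreak\&proxyId=none\allowbreak\&u=http\%3A\%2F\%2F\allowbreak homepages.ecs.vuw.ac.nz\allowbreak\%2F\textasciitilde downey\allowbreak\%2Fpublications\allowbreak\%2Fcompletelym.pdf}

\bibitem{Ladner}
Ladner, \emph{Mitotic recursively enumerable sets}, Journal of Symbolic Logic 38 (1973).

\bibitem{Martin}
Martin, 1966.

\bibitem{Soare}
Soare, \emph{Recursively Enumerable Sets and Degrees}.

\end{thebibliography}
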